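\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Minimizers of smooth energies on the sphere\\ are spread out at the scale $N^{-1/2}$}


\begin{abstract}
For fixed $r\in(0,1)$ we consider $N$-tuples of points on the unit sphere $S\subset\mathbb R^3$ that minimize
$N^{-2}\sum_{j,k}|x_j-rx_k|^{-1}$ or $N^{-2}\sum_{j,k}\log(1/|x_j-rx_k|)$. We prove a conjecture on such minimizers: for large $N$, each of them contains a subset whose points have mutual distances at least $\delta N^{-1/2}$ and of which every closed half-space $\{x\cdot u\ge0\}$ contains at least $\alpha N$ points. The constants $\alpha,\delta>0$ are absolute. The proof compares a minimizer with a spherical design of $N$ points and of degree $t$ comparable to $\sqrt N$. This shows that the minimizer is, up to exponentially small errors, a design of degree $t/2$. We also obtain a version uniform in $r$,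 the same conclusion for much smaller caps, a discrepancy bound, and an extension to other kernels.
\end{abstract}

\section{The question and the results}

Let $S\subset\mathbb R^3$ be the unit sphere centered at the origin $O$. For an $N$-tuple $X=(x_1,\dots,x_N)$ of points of $S$ and $r\in(0,1)$ put
\[
\Phi(X,r)=\frac1{N^2}\sum_{j,k=1}^N\frac1{|x_j-rx_k|},\qquad
\Psi(X,r)=\frac1{N^2}\sum_{j,k=1}^N\log\frac1{|x_j-rx_k|}.
\]
If equal charges $1/N$ are placed at the $x_j$, then $\Phi(X,r)$ is the average of their potential over the $N$ points $rx_k$ of the smaller sphere of radius $r$; $\Psi$ is the logarithmic analogue. Since $|x_j-rx_k|\ge1-r>0$, both functions are continuous on the compact space $S^N$, and minimizers exist. They need not be unique; for instance, every rotation maps a minimizer to a minimizer. Throughout, $F$ denotes one of $\Phi(\cdot,r)$, $\Psi(\cdot,r)$, and $Y_N=(y_{N1},\dots,y_{NN})$ is any minimizer of $F$.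

Both energies have the form $F(X)=N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ with $f$ increasing, so close pairs are expensive. For $N=2$ the minimizers are exactly the antipodal pairs. One expects that for large $N$ a minimizer imitates the uniform distribution. The question is down to which scale it does so. The terms of $F$ stay bounded when points collide, so the energy does not forbid coincident points. Equidistribution in the limit would not be enough either: a tuple in which every point is repeated about $\log N$ times can be well distributed, but it has only about $N/\log N$ distinct points. On the other hand, a comparison of areas shows that one cannot hope for order $N$ points with separation of a larger order than $N^{-1/2}$.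

The following is conjectured in \cite{cheb}: there is a constant $\alpha>0$ such that the minimizers $Y_N$ contain subsets $Z_N$ for which each closed circular cone with vertex $O$ and opening $\pi$ (say) contains at least $\alpha N$ points of $Z_N$ which are well-separated. The opening of a cone is its full apex angle, so a closed cone of opening $\pi$ is a half-space $H_u=\{x\in\mathbb R^3:x\cdot u\ge0\}$ with $u\in S$. We make ``well-separated'' precise at the scale $N^{-1/2}$, the largest possible one. Thus one asks for constants $\alpha,\delta>0$ and $N_0$, depending only on $r$ and $F$, such that for all $N\ge N_0$ every minimizer $Y_N$ has a subset $Z_N\subset\{y_{N1},\dots,y_{NN}\}$ with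
\begin{itemize}
\item[(i)] $|z-z'|\ge\delta/\sqrt N$ for all distinct $z,z'\in Z_N$;
\item[(ii)] $\#(Z_N\cap H_u)\ge\alpha N$ for every $u\in S$.
\end{itemize}
We prove this, with $\alpha$ and $\delta$ independent of $r$ and $F$. The only deep ingredient is the existence of good spherical designs. Let $\sigma$ be the area measure on $S$ normalized by $\sigma(S)=1$. A \emph{spherical $t$-design} is a tuple of points of $S$ over which the average of every polynomial of degree $\le t$ equals its $\sigma$-mean.

\begin{theorem}[Bondarenko, Radchenko, Viazovska \cite{brv}, case of $S\subset\mathbb R^3$]\label{thm:brv}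
There is a constant $B$, which we take $\ge1$, such that for all integers $t\ge1$ and $N\ge Bt^2$ there is a spherical $t$-design of $N$ points on $S$.
\end{theorem}

We fix this absolute constant $B$ and put, for $N\ge64B$,
\[
t=\big\lfloor\sqrt{N/B}\big\rfloor\ge8,\qquad A=34\sqrt B,\qquad \rho_N=\frac A{\sqrt N}.
\]
The closed, respectively open, cap of angular radius $R\in[0,\pi]$ around $u\in S$ consists of the points of $S$ at angular distance $\le R$, respectively $<R$, from $u$. The closed cap is denoted by $C(u,R)$; it is the part of $S$ in a closed cone of opening $2R$. Its measure is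
\[
\sigma(C(u,R))=\frac{1-\cos R}2=\sin^2\frac R2,
\]
and $H_u\cap S=C(u,\pi/2)$.

\begin{theorem}\label{thm:main}
Let $\alpha=\dfrac1{64A^2}$ and $\delta=\dfrac{4A}\pi$. For each $r\in(0,1)$ there is $N_0(r)$ such that for both choices of $F$, all $N\ge N_0(r)$ and every minimizer $Y_N$ of $F$, there is a subset $Z_N$ of the points of $Y_N$ satisfying \textup{(i)} and \textup{(ii)}.
\end{theorem}

\begin{theorem}\label{thm:strong}
There are absolute constants $N_1,C,C'$ such that, with $\delta=4A/\pi$, the following holds for both choices of $F$, all $N\ge N_1$, all $r$ with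
\begin{equation}\label{eq:range}
0<r\le1-14\sqrt B\,\frac{\log N}{\sqrt N},
\end{equation}
and every minimizer $Y_N$ of $F$.
\begin{itemize}
\item[(a)] Every open cap of angular radius $\rho_N$ contains a point of $Y_N$.
\item[(b)] There is $Z_N\subset\{y_{N1},\dots,y_{NN}\}$ with mutual distances $\ge\delta/\sqrt N$ such that
\[
\#(Z_N\cap C(u,R))\ge\frac{R^2}{16\pi^2A^2}\,N\qquad\text{for all }u\in S,\ 10\rho_N\le R\le\pi .
\]
\item[(c)] For every cap $\mathcal C$, open or closed,
\[
\Big|\frac1N\#\{j:y_{Nj}\in\mathcal C\}-\sigma(\mathcal C)\Big|\le C\Big(\sqrt{\frac{\sigma(\mathcal C)(1-\sigma(\mathcal C))}N}+\frac1N\Big).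
\]
In particular, every closed half-space $H_u$ contains $N/2+O(\sqrt N)$ of the $y_{Nj}$. Moreover, a cap of angular radius $h/\sqrt N$, $h\ge0$, contains at most $C'(1+h^2)$ of them, counted with multiplicity.
\end{itemize}
Further:
\begin{itemize}
\item[(d)] The orders are optimal. For any $N$ and any $N$-tuple there is, for every $0<R<2\arcsin N^{-1/2}$, a cap of angular radius $R$ containing no point of the tuple; and any set $Z_N\subset S$ satisfying \textup{(i)} and \textup{(ii)} for some $\alpha,\delta>0$ has $\delta\le4/\sqrt\alpha$.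
\item[(e)] For $N\ge N_1$, statements \textup{(a)--(c)} hold for the minimizers of $N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ for every $f=\sum_{n\ge0}a_nP_n$ ($P_n$ the Legendre polynomials) with $a_0\in\mathbb R$, $a_n>0$ for $n\ge1$ and $\sum_na_n<\infty$, provided
\begin{equation}\label{eq:tailcond}
\sum_{k>t}a_k<t^{-8}\min_{1\le n\le t/2}a_n .
\end{equation}
\end{itemize}
\end{theorem}

By (b), cones of opening as small as a constant times $N^{-1/2}$ are allowed. By (c) with $h=0$, a point of $S$ occurs in $Y_N$ with bounded multiplicity.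

\medskip
\noindent\textbf{The idea.} Expanding the kernel in Legendre polynomials gives $F(X)=a_0+\sum_{n\ge1}a_nD_n(X)$, where $D_n(X)\ge0$ measures how badly $X$ integrates spherical harmonics of degree $n$, and, for fixed $r$, $a_n$ is $r^n$ up to factors of polynomial size in $n$. The scale $N^{-1/2}$ corresponds to degrees $n\approx\sqrt N$, and there the weight $a_n$ is exponentially small. So an estimate of the minimal energy with a relative error of size $N^{-c}$ says nothing about this scale; one needs $\min F-a_0$ to be exponentially small, with a good exponent. Theorem~\ref{thm:brv} provides exactly this: a $t$-design has $D_n=0$ for $1\le n\le t$, so $\min F-a_0$ is at most about $r^t$, and for $n\le t/2$ the minimizer has $D_n$ at most about $r^t/r^n\le r^{t/2}$. Passing from degree $t$ to $t/2$ costs only a constant in the scale and wins an exponentially small factor, which absorbs every polynomial loss. The minimizer is thus practically a design of degree $t/2$. Testing it with one well-chosen polynomial shows that it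 has no empty cap of radius $A/\sqrt N$. One can then select a point of it near each point of a maximal separated set.

\section{What the energy measures}\label{sec:legendre}

\subsection*{Legendre polynomials and spherical harmonics}
The Legendre polynomials $P_n$ (of degree $n$) are orthogonal on $[-1,1]$, with $|P_n|\le P_n(1)=1$ there, $\int_{-1}^1P_n^2\,ds=\frac2{2n+1}$, and Rodrigues' formula $P_n(s)=\frac1{2^nn!}\frac{d^n}{ds^n}(s^2-1)^n$. For $u\in S$ and continuous $g$ one has $\int_Sg(x\cdot u)\,d\sigma(x)=\frac12\int_{-1}^1g\,ds$.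

The spherical harmonics of degree $n$, i.e.\ the restrictions to $S$ of homogeneous harmonic polynomials of degree $n$, form a space of dimension $2n+1$, and for $n\ge1$ they have $\sigma$-mean $0$. If $e_{n1},\dots,e_{n,2n+1}$ is a real orthonormal basis of it in $L^2(\sigma)$, the addition theorem states
\[
\sum_{\mu=1}^{2n+1}e_{n\mu}(x)e_{n\mu}(y)=(2n+1)P_n(x\cdot y)\qquad(x,y\in S).
\]
For an $N$-tuple $X$ put
\[
D_n(X)=\frac1{N^2}\sum_{j,k=1}^NP_n(x_j\cdot x_k)=\frac1{2n+1}\sum_{\mu}\Big(\frac1N\sum_je_{n\mu}(x_j)\Big)^2 .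
\]
The first expression shows $D_n\le1$ and the second $D_n\ge0$. If $X$ is a $t$-design, then $D_n(X)=0$ for $1\le n\le t$. By the addition theorem and the Cauchy--Schwarz inequality, for every $u\in S$,
\begin{equation}\label{eq:cs}
\Big|\frac1N\sum_jP_n(x_j\cdot u)\Big|=\frac1{2n+1}\Big|\sum_\mu\Big(\frac1N\sum_je_{n\mu}(x_j)\Big)e_{n\mu}(u)\Big|\le\sqrt{D_n(X)},
\end{equation}
because $\sum_\mu e_{n\mu}(u)^2=(2n+1)P_n(1)=2n+1$. Thus small $D_n$ mean almost exact integration of zonal polynomials:

\begin{lemma}\label{lem:quad}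
Let $L\ge1$ and $\varepsilon\ge0$, and let $D_n(X)\le\varepsilon^2$ for $1\le n\le L$. Then for every real polynomial $p$ of degree $\le L$ and every $u\in S$,
\[
\Big|\frac1N\sum_jp(x_j\cdot u)-\frac12\int_{-1}^1p\,ds\Big|\le\varepsilon\,\big((L+1)^2-1\big)\cdot\frac12\int_{-1}^1|p|\,ds .
\]
\end{lemma}

\begin{proof}
Write $p=\sum_{n\le L}b_nP_n$. Then $b_0=\frac12\int p$, and $b_n=\frac{2n+1}2\int pP_n$ gives $|b_n|\le(2n+1)\cdot\frac12\int|p|$. By \eqref{eq:cs} the left-hand side is at most $\sum_{n=1}^L|b_n|\varepsilon$, and $\sum_{n=1}^L(2n+1)=(L+1)^2-1$.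
\end{proof}

\subsection*{The coefficients of the two kernels}
Since $|x_j-rx_k|^2=1+r^2-2r\,x_j\cdot x_k$, we have $F(X)=N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ with
\[
f(s)=(1+r^2-2rs)^{-1/2}\ \text{ for }\Phi,\qquad f(s)=-\tfrac12\log(1+r^2-2rs)\ \text{ for }\Psi .
\]

\begin{proposition}\label{prop:coeff}
For both kernels $f=\sum_{n\ge0}a_nP_n$ uniformly on $[-1,1]$, with $a_n>0$ for $n\ge1$, and
\begin{equation}\label{eq:energy}
F(X)=a_0+\sum_{n\ge1}a_nD_n(X).
\end{equation}
For $\Phi$ we have $a_n=r^n$. For $\Psi$ and $n\ge1$,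
\[
\frac{(1-r)\,r^n}{2\sqrt{2n}}\le a_n\le\frac32\,r^n .
\]
\end{proposition}

\begin{proof}
For $\Phi$ the expansion is the generating function $(1+r^2-2rs)^{-1/2}=\sum r^nP_n(s)$. For $\Psi$ let $a_n=\frac{2n+1}2\int_{-1}^1fP_n\,ds$, $n\ge0$, be the Legendre coefficients of $f$. For $n\ge1$,
\[
f^{(n)}(s)=\tfrac12(n-1)!\,(2r)^n(1+r^2-2rs)^{-n}.
\]
Inserting Rodrigues' formula and integrating by parts $n$ times (the boundary terms contain a factor $s^2-1$ and vanish), we get
\[
a_n=\frac{2n+1}{2\cdot2^nn!}\int_{-1}^1f^{(n)}(s)(1-s^2)^n\,ds=\frac{2n+1}{4n}\,r^n\int_{-1}^1w^n\,ds,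
\]
\[
w(s)=\frac{1-s^2}{1+r^2-2rs}=1-\frac{(s-r)^2}{1+r^2-2rs}.
\]
Since $0\le w\le1$, we have $a_n\le\frac{2n+1}{2n}r^n\le\frac32r^n$. For the lower bound let $h=(1-r)/\sqrt{2n}$. The interval $[r-h,r+h]$ lies in $[-1,1]$, because $r+h\le1$ and $r-h\ge2r-1\ge-1$. On it, $1+r^2-2rs\ge(1-r)^2$ gives $w\ge1-\frac1{2n}$, hence $w^n\ge\frac12$ by Bernoulli's inequality. So $\int w^n\ge h$, and $a_n\ge\frac12r^nh$.

The upper bound shows $\sum a_n<\infty$. As $|P_n|\le1$, the series $\sum a_nP_n$ converges uniformly to a continuous function with the same Legendre coefficients as $f$, so its sum is $f$. Averaging over the pairs $(x_j,x_k)$ gives \eqref{eq:energy}.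
\end{proof}

By \eqref{eq:energy}, $a_0$ is a lower bound for $F$, and the excess $F-a_0$ is a weighted sum of squared integration errors. All weights are positive; this is what allows us to bound each error by the total excess.

\section{The argument in miniature: six points}\label{sec:mini}

Before the general proof we show how its two main steps, comparison with a design and testing with a polynomial, work in a small case.

\medskip
\noindent\textbf{A design leaves no large empty cap.} Let $X$ be a $3$-design and $u\in S$. To find a point of $X$ near $u$ we look for a polynomial $p$ of degree $\le3$ with $\int p>0$ and with $p(s)\le0$ unless $s$ is close to $1$: since the average of $p(x_j\cdot u)$ is $\frac12\int p>0$, some $x_j\cdot u$ lies where $p>0$. Take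
\[
p(s)=(s-\tau')\,q(s)^2,\qquad q(s)=s+\tfrac1{\sqrt3},
\]
so that $p>0$ only for $s>\tau'$. The point of this choice is that $(s-\frac1{\sqrt3})\,q=s^2-\frac13=\frac23P_2$ is orthogonal to $q$, which has degree $1$. Hence, with $\tau=\frac1{\sqrt3}$,
\[
\int_{-1}^1p=\int_{-1}^1(s-\tau)q\cdot q\,ds+(\tau-\tau')\int_{-1}^1q^2\,ds=(\tau-\tau')\int_{-1}^1q^2\,ds=\tfrac43(\tau-\tau').
\]
This is positive for every $\tau'<\tau$. So for every such $\tau'$ some $x_j\cdot u>\tau'$, and therefore some $x_j\cdot u\ge\tau=\frac1{\sqrt3}$. The bound cannot be improved: the six vertices $\pm(1,0,0),\pm(0,1,0),\pm(0,0,1)$ of the octahedron form a $3$-design (odd monomials average to $0$ by symmetry, $x_ix_k$ with $i\ne k$ to $0$, and $x_i^2$ to $\frac13$), and for $u=(1,1,1)/\sqrt3$ all products $x_j\cdot u$ are $\pm\frac1{\sqrt3}$.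

\medskip
\noindent\textbf{A minimizer is almost a design.} Let $Y$ be a minimizer of $\Phi(\cdot,r)$ for $N=6$, and let $X^*$ be the octahedron, so that $D_n(X^*)=0$ for $1\le n\le3$. Here $a_0=1$, and all terms in \eqref{eq:energy} with $n\ge1$ are nonnegative. So for $1\le n\le3$
\[
r^nD_n(Y)\le\Phi(Y,r)-1\le\Phi(X^*,r)-1\le\sum_{k\ge4}r^k=\frac{r^4}{1-r},\qquad\text{hence}\quad D_n(Y)\le\varepsilon^2:=\frac r{1-r}.
\]

\medskip
\noindent\textbf{Lowering $\tau'$ pays for the error.} Take $\tau'=\tau-30\varepsilon$, for $r$ so small that $\tau'>-1$. Then $\frac12\int p=\frac23\cdot30\varepsilon=20\varepsilon$. Since $|s-\tau'|<2$ on $[-1,1]$, we have $\frac12\int|p|<\int q^2=\frac43$, and Lemma~\ref{lem:quad} with $L=3$ bounds the error by a number smaller than $15\cdot\frac43\varepsilon=20\varepsilon$. So the average of $p(y_j\cdot u)$ is positive: for every $u\in S$ some $y_j$ satisfies $y_j\cdot u>\frac1{\sqrt3}-30\sqrt{r/(1-r)}$. As $r\to0$, no six-point minimizer leaves an empty cap essentially larger than those left by the octahedron.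

\medskip
In general $P_2$ is replaced by $P_m$ with $m\approx t/4$, and the octahedron by a $t$-design. There $r$ need not be small: the errors are small because of the gap between $t/2$ and $t$.

\section{Minimizers are almost designs}

\begin{definition}
Let $N\ge64B$. We call an $N$-tuple $Y$ \emph{almost a design} if
\begin{equation}\label{eq:ad}
D_n(Y)<t^{-8}\qquad\text{for all }1\le n\le t/2 .
\end{equation}
\end{definition}

The exponent $8$ is dictated by Section~\ref{sec:cover}: there a quantity of order $t^{-2}$ has to beat an error of order $t^2\sqrt{D_n}$, so one needs $\sqrt{D_n}$ of order $t^{-4}$. We shall use several times that, since $t\ge8$,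
\begin{equation}\label{eq:tN}
t\ge\tfrac89(t+1)>\tfrac89\sqrt{N/B}.
\end{equation}

\begin{proposition}\label{prop:ad}
Let $N\ge64B$.
\begin{itemize}
\item[\textup{(1)}] If $f=\sum_{n\ge0}a_nP_n$ with $a_0\in\mathbb R$, $a_n>0$ for $n\ge1$, $\sum a_n<\infty$ and \eqref{eq:tailcond}, then every minimizer of $N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ is almost a design.
\item[\textup{(2)}] If $r$ satisfies \eqref{eq:range}, then every minimizer of $\Phi(\cdot,r)$ or $\Psi(\cdot,r)$ is almost a design.
\end{itemize}
\end{proposition}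

\begin{proof}
Let $f$ be as in (1), except that \eqref{eq:tailcond} is not yet assumed; by Proposition~\ref{prop:coeff} the kernels in (2) are of this kind. The series for $f$ converges uniformly, so $E(X)=N^{-2}\sum_{j,k}f(x_j\cdot x_k)$ is continuous and equals $a_0+\sum_{n\ge1}a_nD_n(X)$. Let $Y$ be a minimizer of $E$. As $N\ge Bt^2$, Theorem~\ref{thm:brv} gives a $t$-design $X^*$ of $N$ points. It has $D_n(X^*)=0$ for $1\le n\le t$ and $D_n(X^*)\le1$ for $n>t$. All terms $a_nD_n(Y)$ with $n\ge1$ are nonnegative, so for each $n\ge1$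
\begin{equation}\label{eq:compare}
a_nD_n(Y)\le E(Y)-a_0\le E(X^*)-a_0\le\sum_{k>t}a_k .
\end{equation}
Under \eqref{eq:tailcond}, dividing by $a_n$ proves (1).

For (2) let $1\le n\le t/2$, so that $t+1-n\ge t/2$. By \eqref{eq:compare} and Proposition~\ref{prop:coeff}, we have for $\Phi$
\[
D_n(Y)\le r^{-n}\,\frac{r^{t+1}}{1-r}\le\frac{r^{t/2}}{1-r},
\]
and for $\Psi$, using $2n\le t$,
\[
D_n(Y)\le\frac{2\sqrt{2n}}{(1-r)r^n}\cdot\frac32\,\frac{r^{t+1}}{1-r}\le\frac{3\sqrt t\,r^{t/2}}{(1-r)^2}.
\]
The second bound holds in both cases. By \eqref{eq:tN} and $\log t\le\frac12\log N$ (recall $B\ge1$),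
\[
24\,\frac{\log t}t\le 24\cdot\frac12\cdot\frac98\,\sqrt B\,\frac{\log N}{\sqrt N}=13.5\,\sqrt B\,\frac{\log N}{\sqrt N}\le1-r .
\]
Hence $r^{t/2}\le e^{-(1-r)t/2}\le t^{-12}$ and $(1-r)^{-2}\le t^2$, so that $D_n(Y)\le3t^{1/2-12+2}=3t^{-9.5}<t^{-8}$.
\end{proof}

For fixed $r$, condition \eqref{eq:range} holds for all sufficiently large $N$. From now on, minimality is not used any more: everything follows from \eqref{eq:ad}.

\section{Almost designs leave no large empty caps}\label{sec:cover}

We carry out the argument of Section~\ref{sec:mini} with $P_m$ in place of $P_2$. It needs a zero of $P_m$ at angular distance $O(1/m)$ from $\theta=0$, where $s=\cos\theta$; it need not be the largest zero.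

\begin{lemma}\label{lem:zero}
Let $m\ge2$ and $\varphi=\pi/(m+\frac12)$. Then $P_m$ has a zero $\tau\in(\cos\varphi,1)$.
\end{lemma}

\begin{proof}
This is a Sturm comparison with $V(\theta)=\sin((m+\frac12)\theta)$, which is positive on $(0,\varphi)$. From Legendre's equation $y''+\cot\theta\,y'+m(m+1)y=0$ for $y(\theta)=P_m(\cos\theta)$ one obtains for $U(\theta)=\sqrt{\sin\theta}\,P_m(\cos\theta)$
\[
U''+\Big[\big(m+\tfrac12\big)^2+\frac1{4\sin^2\theta}\Big]U=0\qquad(0<\theta<\pi).
\]
Suppose $P_m(\cos\theta)\ne0$ on $(0,\varphi)$. Since $P_m(1)=1$, then $U>0$ there. Put $W=U'V-UV'$. Then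
\[
W'=U''V-UV''=-\frac{UV}{4\sin^2\theta}<0\quad\text{on }(0,\varphi).
\]
As $\theta\to0^+$ we have $U=O(\theta^{1/2})$, $U'=O(\theta^{-1/2})$, $V=O(\theta)$ and $V'=O(1)$, so $W\to0$. Hence $W(\varphi)<0$. But $V(\varphi)=0$ and $V'(\varphi)=-(m+\frac12)$ give $W(\varphi)=(m+\frac12)U(\varphi)\ge0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:cover}
Let $N\ge64B$ and let $Y$ be almost a design. Then for every $u\in S$ some point of $Y$ is at angular distance $<\rho_N$ from $u$.
\end{proposition}

\begin{proof}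
Let $m=\lfloor t/4\rfloor\ge2$, and let $\varphi,\tau$ be as in Lemma~\ref{lem:zero}; note that $0<\varphi\le2\pi/5$. Put
\[
\tau'=\cos2\varphi,\qquad q(s)=\frac{P_m(s)}{s-\tau},\qquad p(s)=(s-\tau')\,q(s)^2 .
\]
Then $q$ is a polynomial of degree $m-1$ and $p$ one of degree $L=2m-1\le t/2$. Since $(s-\tau)q=P_m$ is orthogonal to $q$,
\[
\int_{-1}^1p\,ds=\int_{-1}^1P_mq\,ds+(\tau-\tau')\int_{-1}^1q^2\,ds=(\tau-\tau')\int_{-1}^1q^2\,ds .
\]
We have placed $\tau'$ below $\cos\varphi$, and not just below $\tau$, in order to have a definite gap. Since $\cos\varphi\ge\cos\frac{2\pi}5>0$ and $\sin x\ge2x/\pi$ on $[0,\pi/2]$,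
\[
\tau-\tau'>\cos\varphi-\cos2\varphi=(1-\cos\varphi)(1+2\cos\varphi)\ge2\sin^2\frac\varphi2\ge\frac{2\varphi^2}{\pi^2}=\frac2{(m+\frac12)^2}.
\]
As $|s-\tau'|\le2$, we have $\frac12\int|p|\le\int q^2$. Lemma~\ref{lem:quad} with $\varepsilon=t^{-4}$ and $(L+1)^2=4m^2$ gives, for every $u\in S$,
\[
\frac1N\sum_jp(y_j\cdot u)>\Big[\frac1{(m+\frac12)^2}-\frac{4m^2}{t^4}\Big]\int_{-1}^1q^2\,ds\ge0,
\]
because $4m^2(m+\frac12)^2=(2m^2+m)^2\le\big(\frac{t^2}8+\frac t4\big)^2\le t^4$. So $p(y_j\cdot u)>0$ for some $j$, and this forces $y_j\cdot u>\tau'=\cos2\varphi$. As $2\varphi\le\frac{4\pi}5<\pi$, the point $y_j$ is at angular distance $<2\varphi$ from $u$.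

Finally, $m\ge\frac{t-3}4$ and $t\ge8$ give $m+\frac12\ge\frac{t-1}4\ge\frac7{36}(t+1)>\frac7{36}\sqrt{N/B}$. Hence $2\varphi=\frac{2\pi}{m+1/2}<\frac{72\pi}7\sqrt{B/N}<34\sqrt{B/N}=\rho_N$.
\end{proof}

\section{Selecting separated points}\label{sec:select}

Fix an integer $N_1\ge64B$ with $10A/\sqrt{N_1}\le\pi/2$; then $10\rho_N\le\pi/2$ for all $N\ge N_1$.

\begin{proposition}\label{prop:select}
Let $N\ge N_1$ and let $Y$ be almost a design. There is a subset $Z$ of the points of $Y$ with mutual distances $\ge\frac{4A}{\pi\sqrt N}$ such that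
\[
\#(Z\cap C(u,R))\ge\frac{R^2}{16\pi^2A^2}\,N\qquad\text{for all }u\in S,\ 10\rho_N\le R\le\pi .
\]
\end{proposition}

\begin{proof}
Write $\rho=\rho_N$. Choose a maximal set $\{v_i\}\subset S$ with mutual angular distances $\ge4\rho$; it is finite by compactness. By Proposition~\ref{prop:cover} there is for each $i$ a point $z_i$ of $Y$ at angular distance $<\rho$ from $v_i$. Let $Z=\{z_i\}$.

\emph{Separation.} For $i\ne i'$ the angle between $z_i$ and $z_{i'}$ exceeds $4\rho-2\rho=2\rho$. So the $z_i$ are distinct, and since two points at angle $\beta\le\pi$ have distance $2\sin(\beta/2)$,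
\[
|z_i-z_{i'}|\ge2\sin\rho\ge\frac4\pi\,\rho=\frac{4A}{\pi\sqrt N}.
\]

\emph{Counting.} Let $x\in C(u,R-5\rho)$. By maximality, $x$ is within angle $4\rho$ of some $v_i$. Then $v_i\in C(u,R-\rho)$, hence $z_i\in C(u,R)$. So the caps $C(v_i,4\rho)$ with $z_i\in C(u,R)$ cover $C(u,R-5\rho)$, which contains $C(u,R/2)$ because $R\ge10\rho$. Comparing measures,
\[
\#(Z\cap C(u,R))\ge\frac{\sin^2(R/4)}{\sin^2(2\rho)}\ge\frac1{4\rho^2}\Big(\frac R{2\pi}\Big)^2=\frac{R^2}{16\pi^2A^2}\,N .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]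
Given $r\in(0,1)$, choose $N_0(r)\ge N_1$ such that \eqref{eq:range} holds for all $N\ge N_0(r)$; this is possible since $\log N/\sqrt N\to0$. For such $N$ every minimizer $Y_N$ is almost a design by Proposition~\ref{prop:ad}(2). The set $Z_N$ of Proposition~\ref{prop:select} satisfies (i) with $\delta=4A/\pi$. As $10\rho_N\le\pi/2$, we may take $R=\pi/2$ and get $\#(Z_N\cap H_u)\ge\frac{(\pi/2)^2}{16\pi^2A^2}N=\frac N{64A^2}=\alpha N$, which is (ii).
\end{proof}

\section{Counting points in caps}

The covering property bounds the number of points in a cap from below only. To count them we apply Lemma~\ref{lem:quad} to polynomials that lie above and below the indicator function of a cap.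

\begin{proposition}\label{prop:disc}
There is an absolute constant $C$ such that, for all $N\ge64B$, every $Y$ that is almost a design and every cap $\mathcal C$, open or closed,
\[
\Big|\frac1N\#\{j:y_j\in\mathcal C\}-\sigma(\mathcal C)\Big|\le C\Big(\sqrt{\frac{\sigma(\mathcal C)(1-\sigma(\mathcal C))}N}+\frac1N\Big).
\]
\end{proposition}

\begin{proof}
Below, $c_0,C_1$ and $C$ are positive absolute constants, and $C$ may change from line to line. Let $0<R<\pi$ be the angular radius; the cases $R=0,\pi$ are treated at the end. Put $s=\cos\phi$. Even trigonometric polynomials in $\phi$ of degree $\le L$ are exactly the polynomials in $s$ of degree $\le L$, so we work on the circle $\mathbb R/2\pi\mathbb Z$, where $|\psi|\le\pi$ denotes the distance of $\psi$ to $0$ and $(a*b)(\phi)=\int_{-\pi}^\pi a(\phi-\psi)b(\psi)\,d\psi$. The indicator of the closed cap becomes $\chi(\phi)=1$ for $|\phi|\le R$ and $0$ otherwise. We smooth $\chi$ at scale $1/t$; the resulting error is concentrated near $\pm R$, and we dominate it by smoothing a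 bound for this error with the same kernel.

\emph{The kernel.} Let $k=\lfloor t/4\rfloor+1$ and $L=2(k-1)\le t/2$. With $T(\psi)=\dfrac{\sin(k\psi/2)}{k\sin(\psi/2)}$, the function
\[
T^2=\frac1k\sum_{|l|<k}\Big(1-\frac{|l|}k\Big)e^{il\psi}
\]
is an even trigonometric polynomial of degree $k-1$ with $0\le T^2\le1$. Let $J=T^4/\int_{-\pi}^\pi T^4$; it is nonnegative, even, of degree $\le L$, and $\int J=1$. Since $|\sin(\psi/2)|\ge|\psi|/\pi$, we have $|T(\psi)|\le\min\big(1,\frac\pi{k|\psi|}\big)$, so
\[
\int_{-\pi}^\pi T^4\le\frac Ck,\qquad \int_{|\psi|\ge x}T^4\,d\psi\le2\int_x^\infty\frac{\pi^4}{k^4\psi^4}\,d\psi=\frac{2\pi^4}{3k\,(kx)^3}\quad(x>0).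
\]
For $|\psi|\le1/k$ we have $|T(\psi)|\ge|\sin(k\psi/2)|/(k|\psi|/2)\ge2/\pi$, so $\int_{|\psi|\le1/k}T^4\ge\frac2k(2/\pi)^4$. Consequently
\begin{equation}\label{eq:J}
\int_{|\psi|\le1/k}J\ge c_0,\qquad\int_{|\psi|\ge x}J\le C_1(1+kx)^{-3}\quad(x\ge0),
\end{equation}
with some $C_1\ge1$; for $kx\le1$ the second bound uses $\int J=1$. Integrating the second bound over $x$,
\begin{equation}\label{eq:Jmoment}
\int_{-\pi}^\pi|\psi|J(\psi)\,d\psi=\int_0^\pi\Big(\int_{|\psi|\ge x}J(\psi)\,d\psi\Big)dx\le\frac{C_1}{2k}.
\end{equation}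

\emph{Smoothing.} Let $g=\chi*J$, an even trigonometric polynomial of degree $\le L$ with $0\le g\le1$. Let $d(\phi)$ be the distance on the circle from $\phi$ to $\{R,-R\}$, and put $e(\phi)=(1+kd(\phi))^{-3}$. Since $\chi(\phi-\psi)=\chi(\phi)$ for $|\psi|<d(\phi)$, \eqref{eq:J} gives
\[
|\chi(\phi)-g(\phi)|\le\int_{|\psi|\ge d(\phi)}J(\psi)\,d\psi\le C_1e(\phi).
\]
As $C_1\ge1$, $e(\pm R)=1$ and $0\le g\le1$, this remains true if $\chi$ is given the value $0$ at $\pm R$, which corresponds to the open cap.

\emph{A majorant of the error.} Let $G=\frac{8C_1}{c_0}\,e*J$, again an even trigonometric polynomial of degree $\le L$. For $|\eta|\le1/k$ we have $1+kd(\phi-\eta)\le2+kd(\phi)\le2(1+kd(\phi))$, so $e(\phi-\eta)\ge\frac18e(\phi)$; by the first part of \eqref{eq:J}, $e*J\ge\frac{c_0}8e$. Therefore $G\ge C_1e$, and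
\[
g-G\le\chi\le g+G,\qquad 0\le G\le\frac{8C_1}{c_0},
\]
for both versions of $\chi$. The polynomials $P^\pm$ of degree $\le L$ defined by $P^\pm(\cos\phi)=g(\phi)\pm G(\phi)$ thus satisfy $|P^\pm|\le C$ and
\[
P^-(s)\le1_{s>\cos R}\le1_{s\ge\cos R}\le P^+(s)\qquad(|s|\le1).
\]

\emph{Their distance.} We have $\int_{-1}^1(P^+-P^-)\,ds=2\int_0^\pi G\sin\phi\,d\phi=\int_{-\pi}^\pi G(\phi)|\sin\phi|\,d\phi$. Using $|\sin(\phi+\eta)|\le|\sin\phi|+|\eta|$ and \eqref{eq:Jmoment},
\[
\int_{-\pi}^\pi(e*J)\,|\sin|=\iint e(\phi)J(\eta)|\sin(\phi+\eta)|\,d\phi\,d\eta\le\int e(\phi)|\sin\phi|\,d\phi+\frac{C_1}{2k}\int e(\phi)\,d\phi .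
\]
Now $e(\phi)\le(1+k|\phi-R|)^{-3}+(1+k|\phi+R|)^{-3}$ and $|\sin(\psi\pm R)|\le\sin R+|\psi|$. Since $\int_0^\infty(1+x)^{-3}dx=\int_0^\infty x(1+x)^{-3}dx=\frac12$, we get
\[
\int e\le\frac2k,\qquad\int e\,|\sin|\le2\int_{-\pi}^\pi\frac{\sin R+|\psi|}{(1+k|\psi|)^3}\,d\psi\le2\Big(\frac{\sin R}k+\frac1{k^2}\Big).
\]
Altogether $\int_{-1}^1(P^+-P^-)\,ds\le C\big(\frac{\sin R}k+\frac1{k^2}\big)$.

\emph{Conclusion.} As $Y$ is almost a design, Lemma~\ref{lem:quad} with $\varepsilon=t^{-4}$ applies to $P^\pm$. Since $L+1\le t$, it gives for every $u\in S$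
\[
\Big|\frac1N\sum_jP^\pm(y_j\cdot u)-\frac12\int_{-1}^1P^\pm\,ds\Big|\le C\,\frac{(L+1)^2}{t^4}\le\frac C{t^2}\le\frac CN,
\]
where the last step uses \eqref{eq:tN} and the absolute constant $B$ is absorbed in $C$. The fraction of the $y_j$ in the open or closed cap of radius $R$ around $u$ lies between the averages of $P^-$ and $P^+$, and each of $\frac12\int P^\pm$ differs from $\sigma(C(u,R))=\frac12\int1_{s\ge\cos R}\,ds$ by at most $\frac12\int(P^+-P^-)$. With $k\ge t/4$ and \eqref{eq:tN} the fraction differs from $\sigma(C(u,R))$ by at most $C\big(\frac{\sin R}{\sqrt N}+\frac1N\big)$. Since $\sigma=\sin^2\frac R2$, we have $\sin R=2\sqrt{\sigma(1-\sigma)}$, and this is the claim.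

For $R=0$ the open cap is empty, and the closed cap is the point $u$, which lies in all $C(u,R)$ with $R>0$; let $R\to0^+$ in the upper bound. For $R=\pi$ the closed cap is $S$, and the open cap is the complement of the closed cap $C(-u,0)$, so the case $R=0$ applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(a)--(c), (e)}]
Let $N\ge N_1$. Under \eqref{eq:range}, respectively under the hypotheses of (e), every minimizer is almost a design by Proposition~\ref{prop:ad}. So (a), (b) and the displayed bound in (c) are Propositions~\ref{prop:cover}, \ref{prop:select} and \ref{prop:disc}. The statement on half-spaces is the case $\sigma=\frac12$. For a cap of radius $R=h/\sqrt N$ we have $\sigma\le R^2/4=h^2/(4N)$, so it contains at most $N\sigma+C(\sqrt{N\sigma}+1)\le\frac{h^2}4+C(h+1)\le C'(1+h^2)$ of the $y_{Nj}$.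
\end{proof}

\section{Optimality of the orders, and the role of the hypotheses}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(d)}]
Let $0<R<2\arcsin N^{-1/2}$. The closed caps of radius $R$ around the points of an $N$-tuple have total measure at most $N\sin^2(R/2)<1$, so some $u\in S$ lies in none of them. Then $C(u,R)$ contains no point of the tuple.

Now let $Z_N$ satisfy (i) and (ii) with $\alpha,\delta>0$. It has at least two points: the empty set violates (ii), and so does $\{z\}$, because $z\notin H_{-z}$. Hence $\delta/\sqrt N\le2$. Put $h=\delta/(2\sqrt N)\le1$. By (i) the sets $\{x\in S:|x-z|<h\}$ with $z\in Z_N$ are disjoint. Such a set is the open cap of points at angle $\theta$ from $z$ with $1-\cos\theta<h^2/2$, and it has measure $h^2/4$. So $\#Z_N\cdot\frac{\delta^2}{16N}\le1$, and by (ii) $\alpha N\le\#Z_N\le16N/\delta^2$, that is, $\delta\le4/\sqrt\alpha$.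
\end{proof}

\begin{remark}
In (e) the condition $a_n>0$ for all $n\ge1$ cannot simply be dropped. Let $f=\sum_{n\le d}a_nP_n$ with $d\ge1$ and $a_n>0$ for $1\le n\le d$ be a polynomial, and let $X$ be a $d$-design of $M$ points. Repeating each point of $X$ exactly $\ell$ times gives an $N$-tuple with $N=\ell M$ and $D_n=0$ for $1\le n\le d$, so its energy is the minimal value $a_0$. It has at most $M$ distinct points, so (ii) fails for every fixed $\alpha>0$ once $\ell$ is large. This energy does not see the degrees $n>d$, and a design of fixed degree need not resolve the scale $N^{-1/2}$.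

Condition \eqref{eq:tailcond}, on the other hand, requires fast decay. For $a_n=n^{-\kappa}$, $n\ge1$, with $\kappa>1$ it fails for large $t$: the minimum in it is $\lfloor t/2\rfloor^{-\kappa}$, and already $a_{t+1}=(t+1)^{-\kappa}\ge3^{-\kappa}\lfloor t/2\rfloor^{-\kappa}$ exceeds $t^{-8}\lfloor t/2\rfloor^{-\kappa}$ when $t^8>3^\kappa$ (recall $t\ge8$). Theorem~\ref{thm:strong} does not cover such kernels for large $N$.
\end{remark}

The values of $A,\alpha,\delta$ are not claimed to be sharp; they depend on the unspecified constant $B$ of Theorem~\ref{thm:brv}. Nor do we claim uniformity in $r$ when $1-r$ is much smaller than $\log N/\sqrt N$: then $r^{t/2}$ is no longer small compared with the relevant powers of $t$, and the comparison in Proposition~\ref{prop:ad} gives too little.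

\begin{thebibliography}{9}
\bibitem{brv}
A. Bondarenko, D. Radchenko, M. Viazovska,
\emph{Optimal asymptotic bounds for spherical designs},
Ann. of Math. \textbf{178} (2013), 443--452.

\bibitem{cheb}
\emph{Problems of Chebyshev quadrature on sphere and circle},
\texttt{https://pure.uva.nl/ws/files/1916468/143549\_cheb.pdf}.
\end{thebibliography}

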